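# Every $(2m,2n)$-group is Hopfian

Throughout, $m,n\ge 1$, and $\mathcal T_k$ denotes the $k$-regular tree.

## 1. Hopfian groups and residually finite groups

**Definition 1.1.** A group $G$ is *Hopfian* if every epimorphism $G\to G$ is an isomorphism.

The group $\mathbb Z^2$ is Hopfian: an endomorphism is an integer $2\times2$ matrix, and if it is onto its determinant is $\pm1$, so it is invertible. The free abelian group on $x_1,x_2,\dots$ is not Hopfian: send $x_1$ to $0$ and $x_{i+1}$ to $x_i$. A finitely generated non-Hopfian group is $G=\langle a,t\mid ta^2t^{-1}=a^3\rangle$. Put $\varphi(a)=a^2$, $\varphi(t)=t$. This respects the relation, since $ta^4t^{-1}=a^6$. It is onto: the image contains $t$ and $a^2$, hence $a^3=ta^2t^{-1}$, hence $a$. It kills the commutator of $tat^{-1}$ and $a$, because $\varphi(tat^{-1})=a^3$ and $\varphi(a)=a^2$ commute. That commutator is $tat^{-1}\,a\,ta^{-1}t^{-1}\,a^{-1}$. It contains no subword $ta^{2k}t^{-1}$ and no subword $t^{-1}a^{3k}t$, so it is nontrivial by Britton's lemma.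

**Definition 1.2.** A group $G$ is *residually finite* if for each $g\ne1$ in $G$ there is a homomorphism from $G$ to a finite group that does not kill $g$.

For example, $\mathbb Z$ is residually finite: $g\neq 0$ survives in $\mathbb Z/(|g|+1)$. Free groups are residually finite, a textbook fact.

**Fact 1.3 (Malcev).** A finitely generated residually finite group $G$ is Hopfian.

Suppose $\varphi:G\to G$ is onto and $\varphi(g)=1$ with $g\neq1$. Choose $\rho:G\to Q$ with $Q$ finite and $\rho(g)\ne1$, and for each $k\ge 0$ choose $g_k$ with $\varphi^k(g_k)=g$. Then $\rho\varphi^k(g_k)=\rho(g)\neq1$, while $\rho\varphi^j(g_k)=\rho\varphi^{j-k}(g)=1$ for $j>k$. So the homomorphisms $\rho\varphi^k:G\to Q$ are pairwise distinct. But a finitely generated group has only finitely many homomorphisms to $Q$, a contradiction.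

**Fact 1.4.** A free group of finite rank is Hopfian, so every epimorphism between free groups of the same finite rank is an isomorphism. A free group of rank $r$ cannot be generated by fewer than $r$ elements (abelianize).

**Fact 1.5.** (i) If $H\le G$ has finite index and $H$ is residually finite, then so is $G$. (ii) (Malcev, in the case we need) If $N$ is finitely generated and residually finite, then every $N\rtimes\mathbb Z$ is residually finite.

For (i), let $1\ne g\in G$. If $g\notin H$, the intersection of the conjugates of $H$ is a finite-index normal subgroup missing $g$. If $g\in H$, choose $K\le H$ of finite index with $g\notin K$, and take the intersection of the conjugates of $K$ in $G$.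

For (ii), let $t$ generate $\mathbb Z$ and let $g=ut^k\neq1$ with $u\in N$. If $k\ne0$, map to $\mathbb Z/(|k|+1)$. If $k=0$, then $u\ne 1$, so $u$ lies outside some subgroup of $N$ of finite index $d$. Let $K$ be the intersection of all subgroups of index $d$ in $N$. There are finitely many of them, so $K$ has finite index; $K$ is characteristic and $u\notin K$. Conjugation by $t$ induces an automorphism of the finite group $N/K$, of some finite order $s$. Then $N\rtimes\mathbb Z\to (N/K)\rtimes(\mathbb Z/s)$ is a homomorphism to a finite group that does not kill $u$.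

## 2. One-vertex square complexes and their groups

**Definition 2.1.** A *$(2m,2n)$-complex* is a square complex $X$ with a single vertex, with $m$ geometric horizontal edges and $n$ geometric vertical edges, oriented and labelled $a_1,\dots,a_m$ and $b_1,\dots,b_n$, whose 2-cells are squares with boundary words alternating between horizontal and vertical edges, and such that the link of the vertex is the complete bipartite graph $K_{2m,2n}$. A *$(2m,2n)$-group* is $\Gamma=\pi_1(X)$ for such an $X$.

The link has one vertex for each of the $2m$ horizontal and $2n$ vertical oriented edges leaving the vertex, and one edge for each corner of a square. The link condition says that a horizontal direction and a vertical direction span exactly one corner. In terms of words, put $E_h=\{a_1^{\pm1},\dots,a_m^{\pm1}\}$ and $E_v=\{b_1^{\pm1},\dots,b_n^{\pm1}\}$. Then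
$$\Gamma=\langle a_1,\dots,a_m,b_1,\dots,b_n\mid R(m,n)\rangle ,$$
where $R(m,n)$ consists of $mn$ relators $aba'b'$ with $a,a'\in E_h$, $b,b'\in E_v$, and every word $ab$ with $a\in E_h$, $b\in E_v$ occurs exactly once as a cyclic subword among the cyclic permutations of the relators and their inverses. Since $(aba'b')^{-1}=b'^{-1}a'^{-1}b^{-1}a^{-1}$, the relator $aba'b'$ accounts for the four words
$$ab,\qquad a'b',\qquad a'^{-1}b^{-1},\qquad a^{-1}b'^{-1}.$$

*Example: $m=n=1$.* There is one relator, and after rotating or inverting it we may assume that it contains $ab$. So it is $aba'b'$ with $a'\in\{a^{\pm1}\}$, $b'\in\{b^{\pm1}\}$. The word $abab$ is excluded, since it contains $ab$ twice. The other three, $aba^{-1}b^{-1}$, $abab^{-1}$, $aba^{-1}b$, pass the test; for instance $abab^{-1}$ accounts for $ab,\ ab^{-1},\ a^{-1}b^{-1},\ a^{-1}b$. They give the torus and, twice, the Klein bottle.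

*Example: products.* The $mn$ relators $a_ib_ja_i^{-1}b_j^{-1}$ account for $a_ib_j,\ a_i^{-1}b_j^{-1},\ a_ib_j^{-1},\ a_i^{-1}b_j$, each exactly once. So $F_m\times F_n$ is a $(2m,2n)$-group.

*Example: a twisted product.* Take $m=n=2$ and the relators
$$a_1b_1a_1^{-1}b_2^{-1},\qquad a_1b_2a_1^{-1}b_1^{-1},\qquad a_2b_1a_2^{-1}b_1^{-1},\qquad a_2b_2a_2^{-1}b_2^{-1}.$$
The first accounts for $a_1b_1,\ a_1^{-1}b_2^{-1},\ a_1b_1^{-1},\ a_1^{-1}b_2$, the second for $a_1b_2,\ a_1^{-1}b_1^{-1},\ a_1b_2^{-1},\ a_1^{-1}b_1$, and the last two for the eight words with $a_2^{\pm1}$. So this is a $(4,4)$-group: conjugation by $a_1$ interchanges $b_1$ and $b_2$, and $a_2$ commutes with both.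

The universal cover of a $(2m,2n)$-complex is $T_1\times T_2$ with $T_1=\mathcal T_{2m}$ and $T_2=\mathcal T_{2n}$, and $\Gamma$ acts on it by deck transformations. Equivalently, a $(2m,2n)$-group is a group acting on the 2-dimensional cellular complex $\mathcal T_{2m}\times\mathcal T_{2n}$ freely, transitively on vertices, and without interchanging the two factors. So $\Gamma$ acts simply transitively on $VT_1\times VT_2$, and it acts on each factor $T_i$.

The action on a single factor need not be free, and it may invert edges. Take $\Gamma=\langle a,b\mid abab^{-1}\rangle$, so $bab^{-1}=a^{-1}$. Here $T_1$ is a line with vertices $a^kx_0$, where $b$ fixes $x_0$ (Section 5). Then $b\cdot a^kx_0=a^{-k}x_0$, so $b$ reflects the line at $x_0$, and $ab\cdot a^kx_0=a^{1-k}x_0$, so $ab$ inverts the edge from $x_0$ to $ax_0$.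

## 3. Fixed points, ends, and free actions on products of trees

Let $T$ be a locally finite tree and $|T|$ its geometric realization. If a group of automorphisms fixes a point in the interior of an edge other than its midpoint, it fixes both endpoints. So "the group fixes a point of $|T|$" means: it fixes a vertex or an edge midpoint, that is, a vertex of the barycentric subdivision $\dot T$. The group acts on $\dot T$ without inversions. A group fixing a midpoint has a subgroup of index at most $2$ fixing both endpoints of the edge. In the Klein bottle example, $ab$ fixes a midpoint of $T_1$ and no vertex.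

**Fact 3.1.** For a group acting on $T$ the following are equivalent: some vertex orbit is finite; all orbits are bounded; the group fixes a point of $|T|$. Hence, if a finite-index subgroup fixes a point, so does the whole group.

A finite orbit spans a finite invariant subtree. Removing all leaves repeatedly leaves an invariant vertex or an invariant edge, so a point is fixed. If a point is fixed, every orbit lies in a sphere around it, so all orbits are bounded. Bounded vertex orbits are finite by local finiteness. For the last claim, an orbit of the group is a finite union of translates of an orbit of the subgroup.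

**Fact 3.2** (Serre, *Trees*, I.6.4, Prop. 24). An automorphism of $T$ either fixes a point of $|T|$ or is *hyperbolic*: it translates a bi-infinite line, its axis, by a positive amount.

**Fact 3.3** (Serre, *Trees*, I.6.5, Cor. 3 of Prop. 26). A finitely generated group acting without inversions on a tree, all of whose elements have fixed points, has a global fixed point.

Applying these to $\dot T$: a finitely generated group that fixes no point of $|T|$ contains a hyperbolic element.

**Definition 3.4.** An *end* of $T$ is a class of rays, two rays being equivalent if they share a subray. The set of ends is $\partial T$, and $\bar T=VT\cup\partial T$ is topologized so that vertices are isolated and $q_i\to\xi\in\partial T$ when, for a base vertex $o$, the paths from $o$ to $q_i$ and to $\xi$ share longer and longer initial segments.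

The space $\bar T$ is compact and metrizable, and automorphisms of $T$ act on it by homeomorphisms. If $T$ is the line, $\bar T=\mathbb Z\cup\{\pm\infty\}$.

**Fact 3.5.** Let $h$ be hyperbolic with axis $L$, attracting end $h^+$ and repelling end $h^-$. (i) The only ends fixed by a positive power of $h$ are $h^\pm$. (ii) If $K\subset\partial T\setminus\{h^-\}$ is compact and $U$ is a neighborhood of $h^+$ in $\partial T$, then $h^kK\subset U$ for all large $k$.

Give $L$ an integer coordinate increasing toward $h^+$, and let $\ell>0$ be the translation length. Each end $\xi\ne h^\pm$ has a projection to $L$, the vertex where rays from $L$ to $\xi$ leave $L$; let $c(\xi)\in\mathbb Z$ be its coordinate, and put $c(h^\pm)=\pm\infty$. Then $c(h\xi)=c(\xi)+\ell$, which proves (i). The sets $\{c<-N\}$ form a neighborhood basis of $h^-$ and the sets $\{c>M\}$ one of $h^+$ (use a base vertex on $L$). The complement of $K$ in $\partial T$ is a neighborhood of $h^-$, so $c\ge-N$ on $K$ for some $N$. If $U\supseteq\{c>M\}$, then $h^kK\subset U$ once $k\ell-N>M$.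

**Definition 3.6 (setting (S)).** $T_1,T_2$ are locally finite trees. The group $\Gamma$ acts on $T_1\times T_2$ by cellular automorphisms preserving each factor, the action is free on the space $|T_1|\times|T_2|$, and it has finitely many orbits of cells. For $p\in|T_1|$ and $q\in|T_2|$ put
$$B_p=\mathrm{Stab}_\Gamma(p),\qquad A_q=\mathrm{Stab}_\Gamma(q).$$

Every $(2m,2n)$-group satisfies (S). For $\Gamma=\mathbb Z^2=\langle a,b\rangle$ acting on the plane $T_1\times T_2$ tiled by unit squares, $B_p=\langle b\rangle$ and $A_q=\langle a\rangle$ for all $p,q$.

**Definition 3.7.** Two subgroups of a group are *commensurable* if their intersection has finite index in both.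

In $\mathbb Z$, the subgroups $4\mathbb Z$ and $6\mathbb Z$ are commensurable, with intersection $12\mathbb Z$. In $\mathbb Z^2$, $\langle a\rangle$ and $\langle b\rangle$ are not. If two groups acting on $T$ are commensurable and one fixes a point of $|T|$, so does the other, by Fact 3.1.

## 4. Epimorphisms between $(2m,2n)$-groups

By Malcev's theorem, every residually finite $(2m,2n)$-group is Hopfian. But $(2m,2n)$-groups need not be residually finite. So we ask: are there $m,n\ge1$ and a $(2m,2n)$-group that is not Hopfian? The answer is no.

**Theorem A.** For all $m,n\ge1$, every $(2m,2n)$-group is Hopfian.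

The proof describes all epimorphisms from one such group onto another.

**Theorem B.** Let $\Gamma$ be a $(2m,2n)$-group with $A=\langle a_1,\dots,a_m\rangle$, $B=\langle b_1,\dots,b_n\rangle$. Let $\Gamma'$ be a $(2m',2n')$-group with $m',n'\ge2$, acting on $T_1'\times T_2'=\mathcal T_{2m'}\times\mathcal T_{2n'}$. Let $\varphi:\Gamma\to\Gamma'$ be an epimorphism. Then one of the following holds.

(a) $\varphi(A)=1$ or $\varphi(B)=1$, and $\varphi$ factors as $\Gamma\twoheadrightarrow F\twoheadrightarrow\Gamma'$ with $F$ free of finite rank.

(b) After interchanging, if necessary, the factors $T_1',T_2'$ (and with them $m',n'$), there are points $p_i\in|T_i'|$ with $\varphi(A)=\mathrm{Stab}_{\Gamma'}(p_2)$ and $\varphi(B)=\mathrm{Stab}_{\Gamma'}(p_1)$. Moreover $\ker\varphi=(A\cap\ker\varphi)(B\cap\ker\varphi)$, $m\ge m'$ and $n\ge n'$; if $m=m'$ and $n=n'$, then $\varphi$ is an isomorphism.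

Both cases occur. For (a), map $F_4\times F_1$ onto $F_2\times F_2$ by killing $F_1$ and sending the four generators of $F_4$ to the four standard generators of $F_2\times F_2$. Here $n=1<2=n'$, so the inequalities of (b) can fail in case (a). For (b), kill surplus generators in $F_m\times F_n\to F_{m'}\times F_{n'}$. The interchange in (b) is needed for the automorphism of $F_2\times F_2$ that swaps the two factors.

**Theorem C.** Let $G$ be a group with a finite-index subgroup that acts freely and cocompactly, without interchanging the factors, on a product $T_1\times T_2$ of two locally finite trees. Then $G$ is Hopfian.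

In Theorem C the subgroup is one that satisfies (S). Theorem C is proved last and is not used for Theorems A and B.

## 5. Stabilizers, and the factorization $\Gamma=AB$

Assume (S). Three facts about the groups $A_q$, $B_p$ carry most of the algebra.

**(F0)** *$A_q\cap B_p=1$, and $\Gamma$ is torsion-free.* An element of $A_q\cap B_p$ fixes the point $(p,q)$, and the action is free. An element of finite order has finite orbits, so it fixes a point in each tree by Fact 3.1, hence a point of the product.

**(F1)** *All the groups $B_p$ are commensurable with each other, and $\gamma B_p\gamma^{-1}=B_{\gamma p}$; likewise for the $A_q$.* As agreed, $p,p'$ are vertices of $\dot T_1$. The $B_p$-orbit of $p'$ lies in the set of vertices of $\dot T_1$ at distance $d(p,p')$ from $p$, which is finite. So $B_p\cap B_{p'}$ has finite index in $B_p$, and by symmetry in $B_{p'}$.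

**(F2)** *$B_p$ acts freely on $|T_2|$ with finitely many orbits of vertices and edges, so it is free of finite rank; likewise $A_q$ on $|T_1|$.* Freeness is (F0). Let $x$ be a vertex of $T_1$. If $\gamma(x,y)=(x,y')$ then $\gamma\in B_x$, so the $B_x$-orbits on $\{x\}\times VT_2$ inject into the finitely many $\Gamma$-orbits on $VT_1\times VT_2$. For general $p$, the group $B_p\cap B_x$ has finite index in $B_x$, so it has finitely many orbits on $VT_2$, and hence so does $B_p$. Local finiteness gives finitely many edge orbits. A group acting freely on a tree is the fundamental group of the quotient graph, which here is finite.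

Now let $\Gamma$ be a $(2m,2n)$-group with base vertex $v_0=(x_0,y_0)$. The component through $v_0$ of the horizontal 1-skeleton is $T_1\times\{y_0\}$. It is a tree and it covers the rose with petals $a_1,\dots,a_m$, so it is the universal cover of that rose. Therefore $A=\langle a_1,\dots,a_m\rangle$ is free of rank $m$ and acts simply transitively on $VT_1\times\{y_0\}$, and $T_1$ is its Cayley tree. In particular $A\subseteq A_{y_0}$. Conversely, if $gy_0=y_0$, then $gv_0=av_0$ for some $a\in A$, so $g=a$. Thus $A=A_{y_0}$, and in the same way $B=\langle b_1,\dots,b_n\rangle=B_{x_0}$ is free of rank $n$.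

Given $\gamma\in\Gamma$, choose $a\in A$ with $\gamma x_0=ax_0$. Then $a^{-1}\gamma$ fixes $x_0$, so it lies in $B$. With (F0),
$$\Gamma=AB,\qquad A\cap B=1. \tag{1}$$

## 6. The case $m=1$ or $n=1$

For $m=n=1$ the torus gives $\mathbb Z^2$, which we treated by determinants. More generally, Malcev's theorem handles all groups with $m=1$ or $n=1$.

**Proposition 6.1.** If $m=1$ or $n=1$, a $(2m,2n)$-group $\Gamma$ is residually finite, hence Hopfian.

*Proof.* By symmetry let $m=1$, so $T_1$ is a line and $\mathrm{Aut}(T_1)\cong D_\infty$. Let $B_0$ be the kernel of $\Gamma\to\mathrm{Aut}(T_1)$. It fixes $x_0$, so $B_0\subseteq B$. The quotient $B/B_0$ embeds in the stabilizer of $x_0$ in $\mathrm{Aut}(T_1)$, which has order $2$. So $B_0$ has index at most $2$ in $B$ and is free of finite rank. The group $\Gamma/B_0$ embeds in $D_\infty$ and is infinite, being transitive on the vertices of a line, so it has an infinite cyclic subgroup of finite index. The preimage of that subgroup in $\Gamma$ is an extension of $B_0$ by $\mathbb Z$, which splits: it is $B_0\rtimes\mathbb Z$. This is residually finite by Fact 1.5(ii), so $\Gamma$ is residually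 finite by Fact 1.5(i). Being finitely generated, $\Gamma$ is Hopfian by Fact 1.3. $\square$

The product $F_m\times F_n$ is also residually finite. For general $m,n\ge2$ this route is closed, since $\Gamma$ need not be residually finite.

## 7. Images that fix points

The natural substitute is the factorization (1) together with the Hopf property of the free groups $A$ and $B$. The next lemma shows that this works as soon as $\varphi(A)$ and $\varphi(B)$ fix points in different trees.

**Lemma 1.** Let $\Gamma$ be a $(2m,2n)$-group and $\Gamma'$ a $(2m',2n')$-group acting on $T_1'\times T_2'=\mathcal T_{2m'}\times\mathcal T_{2n'}$. Let $\varphi:\Gamma\to\Gamma'$ be an epimorphism such that $\varphi(B)$ fixes a point $p_1\in|T_1'|$ and $\varphi(A)$ fixes a point $p_2\in|T_2'|$. Then $\varphi(A)=\mathrm{Stab}_{\Gamma'}(p_2)$, $\varphi(B)=\mathrm{Stab}_{\Gamma'}(p_1)$, $\ker\varphi=(A\cap\ker\varphi)(B\cap\ker\varphi)$, $m\ge m'$ and $n\ge n'$. If $m=m'$ and $n=n'$, then $\varphi$ is an isomorphism.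

*Proof.* Put $D=\mathrm{Stab}_{\Gamma'}(p_2)\supseteq\varphi(A)$ and $E=\mathrm{Stab}_{\Gamma'}(p_1)\supseteq\varphi(B)$. By (F0) for $\Gamma'$, $D\cap E=1$. By (1), $\Gamma'=\varphi(A)\varphi(B)$.

**Step 1: the images are the full stabilizers.** Let $d\in D$ and write $d=\varphi(a)\varphi(b)$. Then $\varphi(b)=\varphi(a)^{-1}d\in D\cap E=1$, so $d=\varphi(a)$. Hence $\varphi(A)=D$. If $e\in E$ and $e=\varphi(a)\varphi(b)$, then $\varphi(a)=e\varphi(b)^{-1}\in D\cap E=1$, so $e=\varphi(b)$. Hence $\varphi(B)=E$.

**Step 2: the kernel splits.** If $\varphi(ab)=1$ with $a\in A$, $b\in B$, then $\varphi(a)=\varphi(b)^{-1}\in D\cap E=1$. So $a,b\in\ker\varphi$. Since $\Gamma=AB$, this gives the formula for $\ker\varphi$.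

**Step 3: compare ranks.** By (F2), $E$ acts freely on $|T_2'|$ with $c$ vertex orbits, $1\le c<\infty$. The quotient $E\backslash T_2'$ is a finite connected $2n'$-regular graph with $c$ vertices, hence with $cn'$ edges. So $E$ is free of rank $1-c+cn'=1+c(n'-1)\ge n'$. Since $E=\varphi(B)$ is generated by $n$ elements, $n\ge\mathrm{rank}\,E\ge n'$. If $n=n'$, then $E$ is free of rank $n$, and $\varphi|_B:B\to E$ is an epimorphism between free groups of rank $n$, hence injective by Fact 1.4. The same count for $D$ acting freely on $|T_1'|$ gives $m\ge m'$, and $\varphi|_A$ is injective if $m=m'$. If both equalities hold, Step 2 gives $\ker\varphi=1$. $\square$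

So everything depends on whether $\varphi(A)$ and $\varphi(B)$ fix points, and nothing in (1) forces this. Indeed it can fail: on $\mathbb Z^2$ let $\varphi(a)=ab$ and $\varphi(b)=ab^2$, an automorphism since the determinant is $1$. The element $a^ib^j$ acts on the line $T_1$ as translation by $i$ and on $T_2$ as translation by $j$. So neither $\varphi(A)=\langle ab\rangle$ nor $\varphi(B)=\langle ab^2\rangle$ fixes a point of $T_1$ or $T_2$. Here $\mathbb Z^2$ fixes both ends of $T_1$; it is invariant finite sets of ends that have to be excluded.

## 8. Commuting factors, and what replaces them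

Suppose for a moment that $\Gamma=A\times B$ with $A,B$ finitely generated, acting on a locally finite tree $T$ without nonempty finite invariant sets of ends. Then $A$ or $B$ fixes a point of $|T|$. Otherwise $B$ contains a hyperbolic element $h$ and $A$ a hyperbolic element $g$. Since $A$ commutes with $h$, it preserves the axis of $h$ and fixes both ends $h^\pm$. So $g$ fixes $h^\pm$, whence $\{g^\pm\}=\{h^\pm\}$ by Fact 3.5(i). Since $B$ commutes with $g$, it fixes $g^\pm$. So $\Gamma=AB$ fixes $h^+$, a contradiction.

In a general $(2m,2n)$-group this stops at the sentence "$A$ commutes with $h$". What remains is (F1): for $a\in A$, the group $B\cap a^{-1}Ba$ has finite index in $B$, so $ah^ka^{-1}\in B$ for some $k\ge1$. But this is merely another element of $B$, and its axis need not have anything to do with that of $h$. In the twisted $(4,4)$-group of Section 2 acting on $T=T_2$, take $h=b_1$. Then $a_1h^ka_1^{-1}=b_2^k$ for all $k$, and in the Cayley tree $T_2$ of $B$ the axes of $b_1$ and $b_2$ through $y_0$ have no common end. So $a_1$ does not preserve $\{h^\pm\}$.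

The way past this is to use no particular element of $B$, but an average over $T_2$ that $A$ preserves for a geometric reason. The group $A=A_{y_0}$ fixes $y_0$ and acts on $T_2$ by automorphisms. So it preserves the law of the simple random walk $(y_k)$ on $T_2$ started at $y_0$. Carry the walk over to $T$ by $y\mapsto f(x_0,y)$, where $f:VT_1\times VT_2\to VT$ is $\Gamma$-equivariant. If $B$ fixes no point of $|T|$, the image laws should escape to infinity. Replacing $x_0$ by $ax_0$ moves $f(x_0,y)$ only a bounded distance, uniformly in $y$, and this is where commensurability is used. So the limit is an $A$-invariant probability measure on $\partial T$. A hyperbolic element of $A$ forces such a measure onto two points, and commensurability turns those into a finite $\Gamma$-invariant set.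

## 9. Random walks on infinite graphs leave finite sets

Let $Y$ be a connected locally finite graph, loops and multiple edges allowed, with all degrees at least $1$. *Simple random walk* on $Y$ moves from $u$ along one of the $\deg u$ oriented edges leaving $u$, chosen uniformly (a loop at $u$ counts as two). Let $p_k(u,z)$ be its $k$-step transition probabilities and $p=p_1$. On the line, $p(u,u\pm1)=\frac12$.

**Lemma 2.** If $VY$ is infinite, then $p_k(u,z)\to0$ as $k\to\infty$ for all $u,z\in VY$.

*Proof.* Put $(Pg)(u)=\sum_zp(u,z)g(z)$ on $\ell^2(VY,\deg)$, with norm $\|g\|^2=\sum_u\deg(u)|g(u)|^2$. The number $\deg(u)p(u,z)$ counts oriented edges from $u$ to $z$, so it is symmetric in $u,z$. By Cauchy–Schwarz and symmetry,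
$$\|Pg\|^2\le\sum_u\sum_z\deg(u)p(u,z)|g(z)|^2=\sum_z\deg(z)|g(z)|^2\sum_up(z,u)=\|g\|^2,$$
so $P$ is a contraction, and symmetry makes it self-adjoint.

Since degrees are at least $1$, $|g(u)|\le\|g\|$, so $p_k(u,z)=(P^k\delta_z)(u)\le\|P^k\delta_z\|$. By the spectral theorem there is a finite measure $m_g$ on $[-1,1]$ with
$$\|P^kg\|^2=\int_{[-1,1]}t^{2k}\,dm_g(t)\longrightarrow m_g(\{1,-1\})$$
by dominated convergence. The limit is the squared norm of the projection of $g$ to the eigenspaces for $\pm1$. It remains to see that these are zero.

Suppose $Pg=\pm g$ with $0\ne g\in\ell^2$. Only finitely many vertices satisfy $|g|>\varepsilon$ for any given $\varepsilon>0$, so $|g|$ attains its maximum $M>0$, and does so on a finite set. For $u$ in that set, $M=|g(u)|\le\sum_zp(u,z)|g(z)|\le M$, so every neighbor of $u$ lies in the set too. By connectedness the finite set is all of $VY$, a contradiction. $\square$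

## 10. The rigidity lemma

**Lemma 3.** Assume (S). Let $\Gamma$ also act by automorphisms on a locally finite tree $T$, with no nonempty finite $\Gamma$-invariant subset of $\partial T$. Let $x_0\in VT_1$, $y_0\in VT_2$, $B=B_{x_0}$, $A=A_{y_0}$. Then $A$ or $B$ fixes a point of $|T|$.

*Proof.* Suppose $B$ fixes no point of $|T|$.

**Step 1: set up the walk.** By Fact 3.1 all $B$-orbits on $VT$ are infinite. So $B$ is infinite. It acts freely on $VT_2$, so $T_2$ is infinite and all its vertices have degree at least $1$. Since $\Gamma$ acts freely on $VT_1\times VT_2$, there is a $\Gamma$-equivariant map $f:VT_1\times VT_2\to VT$: choose its values arbitrarily on orbit representatives and extend. Let $(y_k)_{k\ge0}$ be simple random walk on $T_2$ started at $y_0$, and let $\mu_k$ be the law of $f(x_0,y_k)$, a probability measure on $VT$.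

**Step 2: the walk escapes, that is, $\mu_k(\{q\})\to0$ for every $q\in VT$.** Let $H=\mathrm{Stab}_B(q)$ and $S=\{y\in VT_2: f(x_0,y)=q\}$. For $b\in B$ we have $bx_0=x_0$, so $f(x_0,by)=bf(x_0,y)$. Two consequences follow. First, $S$ is $H$-invariant. Second, if $y$ and $by$ both lie in $S$, then $bq=q$, so $b\in H$. Hence $H\backslash S$ injects into $B\backslash VT_2$, which is finite by (F2).

Since $H$ acts freely on $|T_2|$, the map $T_2\to Y:=H\backslash T_2$ is a covering of connected graphs, and the walk on $T_2$ projects to simple random walk on $Y$. The graph $Y$ is infinite: $[B:H]=\infty$ because the $B$-orbit of $q$ is infinite, and $B$ acts freely on $VT_2$, so already the $B$-orbit of $y_0$ breaks into infinitely many $H$-orbits. As $S$ is $H$-invariant, $y_k\in S$ exactly when its projection lies in $H\backslash S$, so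
$$\mu_k(\{q\})=\sum_{z\in H\backslash S}p_k(Hy_0,z),$$
a finite sum whose terms tend to $0$ by Lemma 2.

**Step 3: pass to a limit on the boundary.** The space $\bar T$ is compact and metrizable, so a subsequence of $(\mu_k)$ converges weak-$*$ to a probability measure $\nu$ on $\bar T$. For a vertex $q$ the set $\{q\}$ is open and closed, so its indicator function is continuous and $\nu(\{q\})=0$ by Step 2. As $VT$ is countable, $\nu(\partial T)=1$.

**Step 4: $\nu$ is $A$-invariant.** Let $a\in A$. The function $y\mapsto d(f(ax_0,y),f(x_0,y))$ on $VT_2$ is invariant under $B_{x_0}\cap B_{ax_0}$, because an element $c$ of this group fixes $x_0$ and $ax_0$ and so satisfies $f(ax_0,cy)=cf(ax_0,y)$ and $f(x_0,cy)=cf(x_0,y)$. This group has finite index in $B$ by (F1), so it has finitely many orbits on $VT_2$ by (F2). So the function is bounded by a constant $C$.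

Since $a$ acts on $T_2$ as an automorphism fixing $y_0$, the sequences $(ay_k)$ and $(y_k)$ have the same law. So for $\Phi\in C(\bar T)$,
$$\int\Phi\,d(a_*\mu_k)=\mathbb E\,\Phi\big(af(x_0,y_k)\big)=\mathbb E\,\Phi\big(f(ax_0,ay_k)\big)=\mathbb E\,\Phi\big(f(ax_0,y_k)\big).$$

We claim that, given $\varepsilon>0$, there is a finite $K\subset VT$ with $|\Phi(q)-\Phi(q')|<\varepsilon$ whenever $q,q'\in VT$, $q\notin K$ and $d(q,q')\le C$. Otherwise there are $q_i$ leaving every finite set and $q_i'$ with $d(q_i,q_i')\le C$ and $|\Phi(q_i)-\Phi(q_i')|\ge\varepsilon$. Passing to a subsequence, $q_i\to\xi$, and $\xi\in\partial T$ because vertices are isolated. From a base vertex $o$, the paths to $q_i$ and $q_i'$ agree for a length at least $d(o,q_i)-C\to\infty$, so $q_i'\to\xi$ as well. This contradicts continuity of $\Phi$ at $\xi$.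

Apply the claim with $q=f(x_0,y_k)$ and $q'=f(ax_0,y_k)$:
$$\Big|\int\Phi\,d(a_*\mu_k)-\int\Phi\,d\mu_k\Big|\le\varepsilon+2\|\Phi\|_\infty\,\mu_k(K),$$
and $\mu_k(K)\to0$ by Step 2. Along the subsequence of Step 3 this gives $|\int\Phi\,d(a_*\nu)-\int\Phi\,d\nu|\le\varepsilon$ for every $\varepsilon>0$. So $a_*\nu=\nu$ for all $a\in A$.

**Step 5: a hyperbolic element of $A$ concentrates $\nu$ on two ends.** Suppose that $A$ fixes no point of $|T|$ either. By (F2) $A$ is finitely generated, so by Fact 3.3 and Fact 3.2 on $\dot T$ it contains a hyperbolic element $h$. Let $K\subset\partial T\setminus\{h^-\}$ be compact and $U$ a neighborhood of $h^+$. By Fact 3.5(ii), $h^kK\subset U$ for large $k$, so $\nu(K)=\nu(h^kK)\le\nu(U)$. Taking the infimum over $U$ and then the supremum over $K$,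
$$1-\nu(\{h^-\})=\nu(\partial T\setminus\{h^-\})\le\nu(\{h^+\}).$$
So $\nu(\{h^+,h^-\})=1$, and the support of $\nu$ is a nonempty finite $A$-invariant set of ends.

**Step 6: from $A$-invariance to $\Gamma$-invariance.** Let $\mathcal E$ be the set of ends of $T$ fixed by some finite-index subgroup of $A$. It contains the support of $\nu$, since the subgroup of $A$ fixing each point of a finite invariant set has finite index. So $\mathcal E\neq\emptyset$. Every finite-index subgroup of $A$ contains a positive power of $h$, which fixes only $h^\pm$, so $\mathcal E\subseteq\{h^+,h^-\}$. For $\gamma\in\Gamma$, the set $\gamma\mathcal E$ is defined in the same way from $\gamma A\gamma^{-1}=A_{\gamma y_0}$. That group is commensurable with $A$ by (F1), and $\mathcal E$ depends only on the commensurability class. So $\gamma\mathcal E=\mathcal E$. Thus $\mathcal E$ is a nonempty finite $\Gamma$-invariant set of ends, a contradiction. $\square$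

## 11. Epimorphisms that kill one family of stabilizers

**Lemma 4.** Assume (S). Let $\varphi:\Gamma\to\Gamma'$ be an epimorphism onto a torsion-free group with $\varphi(B_x)=1$ for all $x\in VT_1$. Then $\varphi$ factors as $\Gamma\overset{\pi}{\twoheadrightarrow}F\overset{\bar\varphi}{\twoheadrightarrow}\Gamma'$ with $F$ free of finite rank. If $\Gamma'=\Gamma$, then $\varphi$ is injective. The same holds with $A_y$, $T_2$ in place of $B_x$, $T_1$.

*Proof.* **Step 1: find the free group.** The stabilizer of an edge midpoint of $T_1$ has a subgroup of index at most $2$ that fixes the endpoints, so its image under $\varphi$ has order at most $2$, hence is trivial since $\Gamma'$ is torsion-free. So $\varphi$ kills the normal subgroup $R$ generated by all vertex stabilizers of $\dot T_1$. Since $\Gamma$ acts on $\dot T_1$ without inversions, Serre (*Trees*, I.5.4, Cor. 1) gives $F:=\Gamma/R\cong\pi_1(\Gamma\backslash\dot T_1)$. The quotient graph is finite, so $F$ is free of finite rank.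

**Step 2: the case $\Gamma'=\Gamma$.** The composition $\pi\circ\bar\varphi:F\to\Gamma\to F$ is onto, hence injective by Fact 1.4. So $\bar\varphi$ is injective, and it is onto, so it is an isomorphism. Then $\Gamma\cong F$ is free of finite rank, hence Hopfian, and $\varphi$ is injective.

The proof for $A_y$, $T_2$ is identical. $\square$

## 12. Proof of Theorem B

**Step 1: check the hypothesis of Lemma 3 for the trees $T_i'$.** The group $\Gamma'$ is vertex-transitive on the infinite tree $T_i'$, so it fixes no point of $|T_i'|$. We claim that it preserves no nonempty finite set of ends of $T_1'$. Otherwise a finite-index subgroup fixes an end, and it contains nontrivial powers of the standard generators $a_1'$ and $a_2'$ (recall $m'\ge2$). These powers fix only the ends of the axes of $a_1'$ and $a_2'$. In the Cayley tree $T_1'$ of $A'=\langle a_1',\dots,a_{m'}'\rangle$, those axes meet only in the base vertex $x_0'$, so they have no common end, a contradiction. The same argument with $b_1',b_2'$ applies to $T_2'$, since $n'\ge2$.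

Let $\Gamma$ act on $T_i'$ through $\varphi$. Since $\varphi$ is onto, this action also fixes no point of $|T_i'|$ and preserves no nonempty finite set of ends.

**Step 2: for each $i$, exactly one of $\varphi(A),\varphi(B)$ fixes a point of $|T_i'|$.** Lemma 3 with $T=T_i'$ shows that at least one does. Suppose both do, and let $\varphi(B)$ fix $p$. By (1), the $\Gamma$-orbit of $p$ through $\varphi$ is $\varphi(A)\varphi(B)p=\varphi(A)p$. It is bounded because $\varphi(A)$ fixes a point. So $\Gamma'$ fixes a point of $|T_i'|$, a contradiction.

**Step 3: the same subgroup for $i=1$ and $i=2$.** Suppose it is $B$. Then $\varphi(B)$ fixes a point of $|T_1'|\times|T_2'|$, so $\varphi(B)=1$ by freeness. Since $\Gamma$ is transitive on $VT_1$, every $B_x$ with $x\in VT_1$ is conjugate to $B$, so $\varphi(B_x)=1$. The group $\Gamma'$ is torsion-free by (F0), so Lemma 4 gives the factorization through $F$. If the subgroup is $A$, argue symmetrically. This is case (a).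

**Step 4: different subgroups.** Interchanging $T_1'$ and $T_2'$ (and $m'$ and $n'$) if necessary, $\varphi(B)$ fixes a point $p_1\in|T_1'|$ and $\varphi(A)$ a point $p_2\in|T_2'|$. Lemma 1 gives every claim in (b). $\square$

## 13. Proof of Theorem A

If $m=1$ or $n=1$, this is Proposition 6.1. Let $m,n\ge2$, let $\varphi:\Gamma\to\Gamma$ be an epimorphism, and apply Theorem B with $\Gamma'=\Gamma$.

In case (a), $\varphi(A)=1$ or $\varphi(B)=1$. By conjugacy, $\varphi(A_y)=1$ for all $y\in VT_2$ or $\varphi(B_x)=1$ for all $x\in VT_1$. By Lemma 4, $\varphi$ is injective.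

In case (b), if no interchange is made, $(m',n')=(m,n)$ and $\varphi$ is an isomorphism. If an interchange is made, the numbers after it are $(m',n')=(n,m)$, and Theorem B gives $m\ge n$ and $n\ge m$. So $m=n$, hence $m=m'$ and $n=n'$, and again $\varphi$ is an isomorphism. $\square$

So no $(2m,2n)$-group is non-Hopfian.

## 14. Proof of Theorem C

In general there is no factorization $\Gamma=AB$ and there are no ranks $m,n$ to compare. The replacements are a passage to powers of $\varphi$ and a count of double cosets.

**Step 0: reduction to a finite-index subgroup.** We show: *if $G$ is finitely generated and $H\le G$ has finite index $k$ and is Hopfian, then $G$ is Hopfian.* Let $\varphi:G\to G$ be onto. The map $K\mapsto\varphi^{-1}(K)$ sends index-$k$ subgroups to index-$k$ subgroups, and it is injective because $\varphi(\varphi^{-1}(K))=K$. As $G$ has finitely many subgroups of index $k$, the map is a permutation of them. So $\varphi^{-r}(H)=H$ for some $r\ge1$, where $\varphi^{-r}(H)$ is the preimage under $\varphi^r$. Then $\varphi^r$ maps $H$ onto $H$. Its kernel on $H$ is all of $\ker\varphi^r$, since $\ker\varphi^r\subseteq\varphi^{-r}(H)=H$.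 As $H$ is Hopfian, $\ker\varphi^r=1$, so $\varphi$ is injective.

A group $\Gamma$ as in (S) is the fundamental group of a compact connected complex, so it is finitely generated, and so is every group containing it with finite index. It therefore suffices to prove that every $\Gamma$ as in (S) is Hopfian.

**Step 1: remove the elementary cases.** This step arranges the hypotheses of Lemma 3 for both trees. If $\Gamma$ fixes a point $p$ of $|T_1|$, then $\Gamma=B_p$ is free of finite rank by (F2), hence Hopfian.

Suppose $\Gamma$ preserves a nonempty finite subset of $\partial T_1$. Then a finite-index subgroup $\Gamma_1$ fixes an end $\xi$, and $\Gamma_1$ also satisfies (S). Fix a ray $x_0,x_1,x_2,\dots$ toward $\xi$. For $g\in\Gamma_1$ the ray $gx_0,gx_1,\dots$ also leads to $\xi$, so there is an integer $\beta(g)$ with $gx_k=x_{k+\beta(g)}$ for all large $k$. This defines a homomorphism $\beta:\Gamma_1\to\mathbb Z$, the shift toward $\xi$. (On a line with $\xi=+\infty$, a translation by $1$ has $\beta=1$.) An element of $\ker\beta$ fixes $x_k$ for all large $k$.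

* If $\beta=0$, then each of finitely many generators of $\Gamma_1$ fixes all $x_k$ with $k$ large, so $\Gamma_1$ fixes a vertex. Thus $\Gamma_1$ is free of finite rank by (F2), hence Hopfian.
* If $\beta\ne0$, choose $h\in\Gamma_1$ with $\beta(h)=s>0$ generating $\beta(\Gamma_1)$, and $k_0$ with $hx_k=x_{k+s}$ for all $k\ge k_0$. Put $x=x_{k_0}$, so $h^jx=x_{k_0+js}$ for $j\ge0$, and let $B_1=B_x\cap\Gamma_1$. The group $B_1$ fixes $x$ and $\xi$, so it fixes the ray from $x$ to $\xi$ pointwise. In particular it fixes $hx$, so $B_1\subseteq hB_1h^{-1}$. By (F2), $B_1$ acts freely on $VT_2$ with a finite number $c\ge1$ of orbits. Since $y\mapsto hy$ carries $B_1$-orbits to $hB_1h^{-1}$-orbits, $hB_1h^{-1}$ also has $c$ orbits on $VT_2$, and it acts freely. A subgroup of index $e$ in a group acting freely with $c$ orbits has $ec$ orbits. So $ec=c$ with $e=[hB_1h^{-1}:B_1]$, and $e=1$. Hence $hB_1h^{-1}=B_1$. Next, $\ker\beta=B_1$: an element of $B_1$ fixes a ray toward $\xi$, so $\beta(B_1)=0$; and an element of $\ker\beta$ fixes $h^jx$ for large $j$, so it lies in $h^jB_1h^{-j}=B_1$. Therefore $\Gamma_1=B_1\rtimes\langle h\rangle$ with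 $B_1$ free of finite rank. It is residually finite by Fact 1.5(ii), and finitely generated, hence Hopfian.

In both cases $\Gamma$ is Hopfian by Step 0. The same applies to $T_2$. From now on assume that $\Gamma$ fixes no point of $|T_i|$ and preserves no nonempty finite set of ends of $T_i$, for $i=1,2$. Let $\varphi:\Gamma\to\Gamma$ be onto. The action of $\Gamma$ on $T_i$ through $\varphi$ has the same two properties.

**Step 2: for each $i$, exactly one of the two types $\varphi(B_x)$, $\varphi(A_y)$ fixes points of $|T_i|$.** By (F1) and Fact 3.1, whether $\varphi(B_x)$ fixes a point of $|T_i|$ does not depend on $x$; likewise for $\varphi(A_y)$. By Lemma 3, at least one type does. Suppose both do. Let $f:VT_1\times VT_2\to VT_i$ be equivariant for the action on $T_i$ through $\varphi$. For each $x$, the set $f(x,VT_2)$ is a finite union of orbits of $\varphi(B_x)$ by (F2), each bounded, so it has finite diameter. Since $f(\gamma x,VT_2)=\varphi(\gamma)f(x,VT_2)$, this diameter depends only on the orbit $\Gamma x$. There are finitely many such orbits, so the diameter is bounded uniformly in $x$. Likewise $\mathrm{diam}\,f(VT_1,y)$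 is bounded uniformly in $y$. From
$$d(f(x,y),f(x',y'))\le d(f(x,y),f(x,y'))+d(f(x,y'),f(x',y'))$$
we see that $f$ has bounded image. The image is $\Gamma$-invariant, so $\Gamma$ fixes a point of $|T_i|$, a contradiction.

**Step 3: sort the cases.** If the same type, say $B$, fixes points of both $|T_1|$ and $|T_2|$, then each $\varphi(B_x)$ fixes a point of the product, so $\varphi(B_x)=1$ for all $x$. Then $\varphi$ is injective by Lemma 4, as $\Gamma$ is torsion-free. Type $A$ is symmetric. Otherwise one of the following holds:

* (I) for all $x,y$, $\varphi(B_x)$ fixes a point of $|T_1|$ and $\varphi(A_y)$ fixes a point of $|T_2|$;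
* (II) for all $x,y$, $\varphi(A_y)$ fixes a point of $|T_1|$ and $\varphi(B_x)$ fixes a point of $|T_2|$.

In case (II), $\varphi(A_y)\subseteq B_p$ for some $p$. Since $B_p\cap B_x$ has finite index in $B_p$, a finite-index subgroup $A'\le A_y$ satisfies $\varphi(A')\subseteq B_x$. So $\varphi^2(A')\subseteq\varphi(B_x)$ fixes a point of $|T_2|$, and hence so does $\varphi^2(A_y)$, by Fact 3.1. Symmetrically, $\varphi(B_x)\subseteq A_q$ for some $q$, a finite-index subgroup $B'\le B_x$ satisfies $\varphi(B')\subseteq A_y$, and $\varphi^2(B')\subseteq\varphi(A_y)$ fixes a point of $|T_1|$, hence so does $\varphi^2(B_x)$. So $\varphi^2$ satisfies (I). If $\varphi^2$ is injective, so is $\varphi$. Hence we may assume (I).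

**Step 4: pass to a power so that $\varphi$ maps stabilizers into conjugates of themselves.** Let $V_i'$ be the vertex set of $\dot T_i$; $\Gamma\backslash V_i'$ is finite. For $p\in V_1'$, $B_p$ is commensurable with some $B_x$, so by (I) $\varphi(B_p)$ fixes some $p^*\in V_1'$. Choose such a $p^*$ for one representative $p$ of each orbit, and define $\tau[p]=[p^*]$, a self-map of $\Gamma\backslash V_1'$. For any other point $gp$ of the orbit, $\varphi(B_{gp})=\varphi(g)\varphi(B_p)\varphi(g)^{-1}$ fixes $\varphi(g)p^*\in\tau[p]$. So for every $p\in V_1'$, $\varphi(B_p)$ fixes a point in the class $\tau[p]$. By induction $\varphi^j(B_p)$ fixes a point in $\tau^j[p]$: if $\varphi^j(B_p)\subseteq B_{p_j}$ with $p_j\in\tau^j[p]$, then $\varphi^{j+1}(B_p)\subseteq\varphi(B_{p_j})$ fixes a point in $\tau[p_j]$.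

A self-map of a finite nonempty set has a periodic point, so there are $p$ and $k\ge1$ with $\tau^k[p]=[p]$. In the same way obtain $q\in V_2'$ and $l\ge1$ for the groups $A_q$. Replace $\varphi$ by $\varphi^{kl}$, which is allowed since injectivity of a power gives injectivity of $\varphi$. Now $\varphi(B_p)$ fixes a point $\gamma p$ and $\varphi(A_q)$ a point $\delta q$, with $\gamma,\delta\in\Gamma$. Write
$$B=B_p,\quad B^*=B_{\gamma p}=\gamma B\gamma^{-1},\quad A=A_q,\quad A^*=A_{\delta q}=\delta A\delta^{-1}.$$
Then $\varphi(B)\subseteq B^*$ and $\varphi(A)\subseteq A^*$, and by (F0) $A^*\cap B^*=1$.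

**Step 5: count double cosets.** This step replaces the factorization $\Gamma=AB$. The group $A$ has finitely many orbits on $\Gamma p\cong\Gamma/B$ by (F2), so $J=|A\backslash\Gamma/B|$ is finite. The bijection $g\mapsto\delta g\gamma^{-1}$ of $\Gamma$ carries $AgB$ to $A^*(\delta g\gamma^{-1})B^*$, so $|A^*\backslash\Gamma/B^*|=J$ too. The map $AgB\mapsto A^*\varphi(g)B^*$ is well defined because $\varphi(A)\subseteq A^*$ and $\varphi(B)\subseteq B^*$, and it is surjective because $\varphi$ is onto. As both sets have $J$ elements, it is bijective. It sends $AB$ to $A^*B^*$, so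
$$\varphi(g)\in A^*B^*\ \Longrightarrow\ g\in AB. \tag{2}$$

**Step 6: conclude.** Let $b^*\in B^*$ and write $b^*=\varphi(g)$. By (2), $g=ab$ with $a\in A$, $b\in B$. So $\varphi(a)=b^*\varphi(b)^{-1}\in A^*\cap B^*=1$, and $b^*=\varphi(b)$. Thus $\varphi|_B:B\to B^*$ is onto. Since $B^*\cong B$ is free of finite rank, $\varphi|_B$ is injective by Fact 1.4.

Similarly let $a^*\in A^*$ and $a^*=\varphi(g)$ with $g=ab$ by (2). Then $\varphi(b)=\varphi(a)^{-1}a^*\in A^*\cap B^*=1$, so $a^*=\varphi(a)$. So $\varphi|_A:A\to A^*\cong A$ is onto, hence injective.

Finally, let $\varphi(g)=1$. Then $g=ab$ by (2), and $\varphi(a)=\varphi(b)^{-1}\in A^*\cap B^*=1$. So $a=b=1$ and $g=1$. Hence $\varphi$ is injective, $\Gamma$ is Hopfian, and by Step 0 so is $G$. $\square$
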